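# The discrepancy of $\langle n_kx\rangle$ and the law of the iterated logarithm, by way of digit entropies

## 1. Binary digits under a second probability measure

Let $P$ be Lebesgue measure on $[0,1)$ and $E=E_P$. For $s\ge 0$ let $\mathcal F_s$ be the $\sigma$-field generated by the dyadic intervals $[i2^{-s},(i+1)2^{-s})\subset[0,1)$, and let $I_s(x)$ be the one that contains $x$. We write $E[f|\mathcal F_s](x)$ for the average of $f$ over $I_s(x)$. For $s\ge1$ put $\varepsilon_s(x)=1$ if the $s$-th binary digit of $x$ is $1$, and $\varepsilon_s(x)=-1$ if it is $0$. Thus $\varepsilon_s=1$ on the right half of $I_{s-1}(x)$ and $-1$ on the left half, and under $P$ the $\varepsilon_s$ are independent symmetric signs.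

Now let $Q\ll P$ be a second probability measure. The proof rests on watching how $Q$ distorts the digits, one at a time.

**Definition (relative entropy).** $H=H(Q|P)=\int\log\frac{dQ}{dP}\,dQ\in[0,\infty]$, with $\log$ the natural logarithm.

If $P(G)>0$ and $Q=P(\cdot\,|G)$, then $dQ/dP=1/P(G)$ on $G$, so $H=\log(1/P(G))$. This is the example to keep in mind. From now on in this section, $H<\infty$.

**Definition (digit entropies).** Let $q_s=Q(\varepsilon_s=1|\mathcal F_{s-1})$, with $q_s=\frac12$ on the atoms of $\mathcal F_{s-1}$ that have $Q$-measure $0$. Let $\beta_s=2q_s-1$, and let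
$$h_s=q_s\log(2q_s)+(1-q_s)\log(2(1-q_s))\ge 0,\qquad 0\log0=0,$$
be the relative entropy of Bernoulli$(q_s)$ with respect to Bernoulli$(\frac12)$. All three are $\mathcal F_{s-1}$-measurable, and $\beta_s=E_Q[\varepsilon_s|\mathcal F_{s-1}]$ $Q$-almost surely.

Statements on conditional $Q$-probabilities are meant on atoms of positive $Q$-measure. The other atoms do not matter for $Q$-expectations.

**Lemma 1.** $\beta_s^2\le 2h_s$ for every $s$, and $E_Q\sum_{s\ge1}h_s\le H$.

*Proof.* The first claim is Pinsker's inequality in this case. In terms of $\beta=\beta_s$ we have $h_s=\frac12[(1+\beta)\log(1+\beta)+(1-\beta)\log(1-\beta)]$. At $\beta=0$ this function and its first derivative vanish, and its second derivative is $1/(1-\beta^2)\ge1$ on $(-1,1)$. So $h_s\ge\beta^2/2$, with the endpoints by continuity.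

For the second claim let $K$ be an atom of $\mathcal F_S$ with $Q(K)>0$. Then $Q(K)/P(K)$ is the product over $s\le S$ of $2\,Q(\varepsilon_s=\text{its value on }K\,|\,\mathcal F_{s-1})$. Take logarithms and $Q$-expectations. Given $\mathcal F_{s-1}$, the $s$-th logarithm equals $\log(2q_s)$ with probability $q_s$ and $\log(2(1-q_s))$ with probability $1-q_s$, so its conditional mean is $h_s$. Hence $\sum_{s\le S}E_Qh_s=H(Q|_{\mathcal F_S}\,|\,P|_{\mathcal F_S})$. The density of $Q|_{\mathcal F_S}$ is $E[\frac{dQ}{dP}|\mathcal F_S]$, so Jensen's inequality for the convex function $u\log u$ bounds the right side by $H$. Let $S\to\infty$. $\square$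

So $H$ is a budget, and $Q$ spends the amount $h_s$ on the digit $s$. For each starting place $r$ we now run a clock that stops when $Q$ overspends.

**Definition (clock; good and bad indices).** Let $c=(\log2)^2/32$, so that $e^{\sqrt{2c}}=2^{1/4}$. For an integer $r\ge0$ let
$$\tau_r=\inf\Big\{s\ge r:\ \sum_{u=r+1}^{s+1}h_u>c\,(s+1-r)\Big\}\in\{r,r+1,\dots\}\cup\{\infty\}.$$
The index $r$ is *good* at $x$ if $\tau_r(x)=\infty$, and *bad* at $x$ otherwise.

Unwinding this, for $L\ge1$,
$$\tau_r\ge r+L\iff\sum_{u=r+1}^{r+j}h_u\le cj\ \text{ for all }1\le j\le L.\tag{1}$$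
The right side involves only $h_{r+1},\dots,h_{r+L}$, so $\{\tau_r\ge r+L\}$ is $\mathcal F_{r+L-1}$-measurable. In other words, for $s>r$ the event $\{s\le\tau_r\}$ is $\mathcal F_{s-1}$-measurable; for $s\le r$ it is everything. Bad means that $\sum_{u=r+1}^{r+L}h_u>cL$ for some $L\ge1$.

*Examples.* If $Q=P$, all $h_s$ are $0$ and every $r$ is good. If $Q$ is uniform on one dyadic interval $I_S(x_0)$, then on that interval $\beta_s=\varepsilon_s(x_0)$ and $h_s=\log2$ for $s\le S$, while $h_s=0$ for $s>S$. There $\sum h_s=S\log2=H$. Since $\log2>c$, the bad indices are exactly $r=0,\dots,S-1$. Finally, let the digits be independent under $Q$ with $\beta_s=\frac1{10}$ for $s\le S$ and $\beta_s=0$ afterwards. As $\log(1+u)\le u$, we have $h_s\le\frac12[(1+\beta_s)\beta_s-(1-\beta_s)\beta_s]=\beta_s^2\le0.01<c\approx0.015$, so every index is good: a small steady bias never stops a clock.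

**Lemma 2 (bad indices are few).** For every finite set $\mathcal R$ of integers $r\ge0$, $\#\{r\in\mathcal R\text{ bad}\}\le c^{-1}\sum_{u\ge1}h_u$ at every $x$. Hence $E_Q\#\{r\in\mathcal R\text{ bad}\}\le H/c$.

*Proof.* Take the smallest bad $r_1\in\mathcal R$ and an $L_1\ge1$ with $\sum_{u=r_1+1}^{r_1+L_1}h_u>cL_1$. Then take the smallest bad $r_2\in\mathcal R$ with $r_2\ge r_1+L_1$ and a corresponding $L_2$, and so on. The sets $(r_i,r_i+L_i]$ are disjoint, so $c\sum L_i\le\sum_uh_u$. By the greedy choice every bad $r\in\mathcal R$ lies in some $[r_i,r_i+L_i)$, so there are at most $\sum L_i$ of them. Lemma 1 gives the second claim. $\square$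

**Lemma 3 (spread before the clock stops).** For $r\ge0$, $L\ge1$ and a dyadic interval $K$ of length $2^{-(r+L)}$,
$$Q(x\in K,\ \tau_r\ge r+L\,|\,\mathcal F_r)\le2^{-3L/4}.$$

*Proof.* The event $\{\tau_r\ge r+L\}$ is $\mathcal F_{r+L-1}$-measurable, hence constant on $K$. If it fails on $K$, or $Q(K)=0$, or $K$ lies outside the given atom of $\mathcal F_r$, the left side is $0$. Otherwise $\sum_{u=r+1}^{r+L}h_u\le cL$ on $K$ by (1), so Lemma 1 gives $\sum_{u=r+1}^{r+L}\beta_u^2\le2cL$. The conditional probability of $K$ is a product of $L$ digit probabilities, each at most $\frac{1+|\beta_u|}2$. So it is at most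
$$2^{-L}\exp\Big(\sum_{u=r+1}^{r+L}|\beta_u|\Big)\le2^{-L}\exp\Big(\Big(L\sum_{u=r+1}^{r+L}\beta_u^2\Big)^{1/2}\Big)\le2^{-L}e^{L\sqrt{2c}}=2^{-3L/4}.\qquad\square$$

Under $P$ the bound would be $2^{-L}$. So before the clock stops, $Q$ cannot aim at small intervals much better than $P$ can; and the number of indices whose clock ever stops is paid for by $H$.

## 2. From entropy to tails of the discrepancy

Let $(n_k)_{k\ge1}$ be a nondecreasing sequence of positive integers, $\langle y\rangle$ the fractional part of $y$, and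
$$D_N(x)=\sup_{0\le a<b\le 1}\left|\frac{\#\{1\le k\le N:\ \langle n_k x\rangle\in[a,b)\}}{N}-(b-a)\right|$$
the discrepancy of the first $N$ points $\langle n_kx\rangle$. For $N,r\in\mathbb N$ put
$$a_{N,r}=\#\{1\le k\le N:\ n_k\in[2^r,2^{r+1})\},\qquad B_N=\Big(\sum_{r=1}^{\infty}a_{N,r}^2\Big)^{1/2},$$
and assume $B_N>0$ for all large $N$. How large is $ND_N(x)$ for almost all $x$, in Lebesgue measure? Everything has period $1$ in $x$, so $x\in[0,1)$ suffices.

Theorem 2 of the paper "On the law of the iterated logarithm for the discrepancy of $\langle nk x \rangle$" (http://www.math.tugraz.at/~aistleitner/Publications/LIL_discr.pdf) says the following. Suppose there are $C_1\ge1$ and an integer $N_0\ge16$ with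
$$a_{N,r}\le \frac{C_1B_N}{(\log N)^3(\log\log N)^{5/2}}\qquad(r\in\mathbb N,\ N\ge N_0).\tag{2}$$
Then $\limsup_N ND_N(x)/\sqrt{B_N^2\log\log N}\le C_2$ for almost all $x$, where $C_2\le10^4C_1$. The paper leaves open whether this holds under
$$a_{N,r}=o\big(B_N/(\log\log N)^{1/2}\big)\qquad(N\to\infty,\text{ uniformly in }r\in\mathbb N).\tag{3}$$
Precisely: for every nondecreasing $(n_k)$ with $B_N>0$ for large $N$ that satisfies (3), is there a constant $C<\infty$, which may depend on $(n_k)$ but not on $x$, such that the limsup is at most $C$ for almost all $x$? The answer is yes. The condition (3) is not needed, and $C$ can be an absolute constant.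

For a finite nonempty set $J\subset\mathbb N$ of indices let
$$D^*_J(x)=\sup_{0\le b\le1}\Big|\sum_{k\in J}\big(1_{[0,b)}(\langle n_kx\rangle)-b\big)\Big|,\qquad B_J^2=\sum_{r\ge 0}\#\{k\in J:n_k\in[2^r,2^{r+1})\}^2 .$$

**Theorem A.** For arbitrary positive integers $n_k$ (in any order, repetitions allowed), every finite nonempty $J$ and every $t>0$,
$$P(D_J^*\ge t)\le \exp\big(1-t^2/(K_3^2B_J^2)\big).$$

**Theorem B.** Let $(n_k)$ be any sequence of positive integers (monotone or not) and $\tilde B_N=B_{\{1,\dots,N\}}$. Then $\limsup_N ND_N(x)/\sqrt{\tilde B_N^2\log\log N}\le K_4$ for almost all $x$, with $K_4$ absolute. In particular, for every nondecreasing $(n_k)$ with $B_N>0$ for large $N$, with no condition on $a_{N,r}$,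
$$\limsup_{N\to\infty}\frac{ND_N(x)}{\sqrt{B_N^2\log\log N}}\le K_4\quad\text{for almost all }x .$$

**Theorem C (the order is sharp under (3)).** Let $a_r\ge1$ be integers, $A_R^2=\sum_{1\le r\le R}a_r^2$, with $a_R=o(A_R/(\log\log A_R)^{1/2})$. The sequence in which $2^r$ is repeated $a_r$ times $(r=1,2,\dots)$ satisfies (3), and $\limsup_N ND_N(x)/\sqrt{B_N^2\log\log N}\ge 1/\sqrt2$ for almost all $x$.

Here $K_0,K_1,\dots$ and, later, $\gamma$ denote positive absolute constants. The measure $Q$ of Section 1 enters through one estimate.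

**Proposition 4.** Let $\mathcal R$ be a finite nonempty set of integers $r\ge0$, $m_r\in[2^r,2^{r+1})$ integers and $a_r>0$ reals $(r\in\mathcal R)$. Put $B^2=\sum a_r^2$, $y_r=\langle m_rx\rangle$ and
$$D^*=\sup_{0\le b\le1}\Big|\sum_{r\in\mathcal R} a_r\big(1_{[0,b)}(y_r)-b\big)\Big|.$$
For every probability $Q\ll P$ with $H<\infty$: $E_QD^*\le K_3B\sqrt{H+1}$.

These suprema are measurable: $b\mapsto1_{[0,b)}(y)-b$ is left-continuous on $(0,1]$, so rational $b$ suffice, and $D^*$, $D^*_J$ are bounded measurable functions of $x$.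

**Proposition 4 implies Theorem A.** Let $J_r=\{k\in J:n_k\in[2^r,2^{r+1})\}$, $a_r=\#J_r$, $\mathcal R=\{r\ge0:a_r>0\}$. The sum over $k\in J_r$ is $a_r$ times the average over $J_r$, so
$$\sum_{k\in J}\big(1_{[0,b)}(\langle n_kx\rangle)-b\big)=\operatorname*{average}_{(k_r)\in\prod_{r\in\mathcal R} J_r}\ \sum_{r\in\mathcal R} a_r\big(1_{[0,b)}(\langle n_{k_r}x\rangle)-b\big).$$
The supremum of the absolute value of an average is at most the average of the suprema. Each choice $(k_r)$ gives a $D^*$ as in Proposition 4 with $m_r=n_{k_r}$ and always $B^2=\sum a_r^2=B_J^2$. Hence $E_QD_J^*\le K_3B_J\sqrt{H(Q|P)+1}$ for all $Q\ll P$ of finite entropy. If $P(D_J^*\ge t)=0$ there is nothing to prove. Otherwise take $Q=P(\cdot\,|D_J^*\ge t)$. Then $E_QD_J^*\ge t$ and $H=\log(1/P(D_J^*\ge t))$, so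
$$t\le K_3B_J\sqrt{\log(1/P(D_J^*\ge t))+1},$$
and solving for $P(D_J^*\ge t)$ gives Theorem A. $\square$

So a sub-Gaussian tail for $D^*_J$ follows from a first-moment bound, provided that the bound holds under every $Q$ with the right dependence on $H$.

## 3. One dyadic block, powers of two, and $n_k=k$

*One block.* If all $n_k$, $k\in J$, lie in one block $[2^r,2^{r+1})$ and $a=\#J$, then $B_J=a$ and trivially $D_J^*\le a=B_J$. One cannot do better in general: if all $n_k=2^r$ and $y=\langle2^rx\rangle$, then $D_J^*=a\sup_b|1_{[0,b)}(y)-b|=a\max(y,1-y)\ge a/2$ for every $x$. So inside a block we count without cancellation, and $B_N$ expresses square-root cancellation between blocks.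

*All integers.* For $n_k=k$ and $2^R\le N<2^{R+1}$ with $R\ge2$, the block $r=R-1$ is full and has $2^{R-1}>N/4$ elements. So $B_N\ge N/4$ and $ND_N\le N\le4B_N$: the bound is trivial.

*Powers of two.* For $n_k=2^k$ we have $B_N=\sqrt N$. Since $\langle2^kx\rangle<\frac12$ exactly when the digit $k+1$ of $x$ is $0$,
$$1_{[0,1/2)}(\langle2^kx\rangle)-\tfrac12=-\tfrac12\varepsilon_{k+1}(x).\tag{4}$$
So $ND_N\ge\frac12|\sum_{k\le N}\varepsilon_{k+1}|$, a simple random walk. This is where the iterated logarithm comes from.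

*Between (2) and (3).* Repeat $2^r$ exactly $a_r=\lceil e^{\sqrt r}\rceil$ times. There are at least $\sqrt R$ integers $r$ in $[R-\sqrt R,R]$, and $R-\sqrt R\ge(\sqrt R-1)^2$, so $\sqrt r\ge\sqrt R-1$ for them. Hence $A_R^2\ge\sqrt R\,e^{2\sqrt R-2}$ for $R\ge2$, and $a_R/A_R\le2e^{\sqrt R}/A_R\le2eR^{-1/4}$. On the other hand $A_R^2\le4Re^{2\sqrt R}$, so $\log\log A_R=O(\log R)$, and the hypothesis of Theorem C holds. But (2) fails: for $N=a_1+\dots+a_R$ we have $B_N=A_R$, $a_{N,R}/B_N\ge\frac12R^{-1/2}$ and $\log N\ge\sqrt R$, while (2) would give $a_{N,R}/B_N\le C_1R^{-3/2}$ for large $R$.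

## 4. Azuma's inequality at the point $x=\frac13$

Fix $b$, let $f=1_{[0,b)+\mathbb Z}-b$ and $S=\sum_ra_rf(m_rx)$. The natural attempt is to write $S$ as the sum of its martingale differences
$$E[S|\mathcal F_s]-E[S|\mathcal F_{s-1}]=\varepsilon_s\Delta_s,\qquad \Delta_s=\sum_ra_r\delta_{r,s},$$
where $\delta_{r,s}(x)$ is half the difference of the averages of $f(m_r\cdot)$ over the right and the left half of $I_{s-1}(x)$. If $V=\sum_s\Delta_s^2\le v$ everywhere, Azuma's inequality gives $P(|S|\ge t)\le2e^{-t^2/(2v)}$. So we would like $V\le \text{const}\cdot B^2$.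

On average this is true, for instance, for $m_r=2^r$. For $k\ge1$ the function $f(2^kx)$ has mean $0$ on each dyadic interval of length $2^{-k}$, and $f$ is constant on all of these but one, so $|\int_0^1f(x)f(2^kx)dx|\le2^{-k}$. Hence $EV=ES^2\le\sum_{r,r'}a_ra_{r'}2^{-|r-r'|}\le3B^2$.

Everywhere it is false. Take $m_r=2^r$ and $a_r=1$ for $0\le r<R$ (so $B^2=R$), $b=\frac13$, and look at $x=\frac13$. For even $r\le s-1$ we have $\langle2^r/3\rangle=\frac13$, so $2^rI_{s-1}(\frac13)$ is mod $1$ the dyadic interval of length $2^{r-s+1}$ containing $\frac13$. The point $\frac13$ divides it at the fraction $\frac13$ or $\frac23$. In the first case $1_{[0,1/3)}$ has averages $\frac23$ and $0$ on the left and right half; in the second case $1$ and $\frac13$. Both give $\delta_{r,s}=-\frac13$. For odd $r\le s-2$, $2^rI_{s-1}(\frac13)$ lies mod $1$ in $[\frac12,1)$ and $\delta_{r,s}=0$. For $r=s-1$ always $\delta_{r,s}=-\frac13$, and for $r\ge s$ we have $\delta_{r,s}=0$. So nothing cancels,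 $|\Delta_s|\ge s/6$ for $s\le R$, and
$$V\ge\sum_{s\le R}s^2/36\ge R^3/108$$
at $\frac13$, and on all of $I_R(\frac13)$. Azuma's inequality with such a $v$ says nothing at the scale $t\approx\sqrt{R\log\log R}$.

This is the exact obstruction: $V$ is small typically but huge where many $y_r$ sit close to a jump, and an exponential moment sees those places. The remedy is to bound $E_QD^*$ for a general $Q$. If $Q$ lives on $I_S(\frac13)$, then $r=0,\dots,S-1$ are bad, as we saw in Section 1. We do not try to cancel anything among them; they cost at most $\sum_{r\text{ bad}}a_r\le B\,(\#\text{bad})^{1/2}$, which by Lemma 2 is $O(B\sqrt H)$ in $Q$-mean. That is exactly what Proposition 4 allows. For all $r$ we run the martingale only until the time $\tau_r$; until then Lemma 3 makes hits of the neighborhood of a jump rare, so $V$ is small in $Q$-mean. The supremum over $b$ is handled by chaining, with a depth that depends on the weight $a_r$.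

Sections 5 to 8 prove Proposition 4. By homogeneity we assume $B=1$ there, so $0<a_r\le1$ and $\sum a_r^2=1$.

## 5. Chaining in $b$ to a depth set by the weight

**Step 1: smooth indicators.** The aim is to replace $1_{[0,b)}$ by a telescoping sum of Lipschitz functions, with few functions per level. For $l\ge0$ and $\beta\in2^{-l}\mathbb Z\cap[0,1]$ let
$$\Phi_{l,\beta}(y)=2^l\int_0^{2^{-l}}1_{[0,\beta)+\mathbb Z}(y-t)\,dt,\qquad U_{l,\beta}=\big([0,2^{-l}]\cup[\beta,\beta+2^{-l}]\big)+\mathbb Z.$$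
$\Phi_{l,\beta}$ has period $1$, values in $[0,1]$, mean $\beta$ and Lipschitz constant $\le2^l$. If $y\notin U_{l,\beta}$, then $1_{[0,\beta)+\mathbb Z}$ has no jump in $[y-2^{-l},y]$, so $\Phi_{l,\beta}(y)=1_{[0,\beta)+\mathbb Z}(y)$. For example, if $l=2$ and $\beta=\frac12$, then $\Phi_{2,1/2}$ rises linearly from $0$ to $1$ on $[0,\frac14]$, is $1$ on $[\frac14,\frac12]$, falls linearly to $0$ on $[\frac12,\frac34]$ and is $0$ on $[\frac34,1]$.

For $b\in[0,1]$ put $b_l=2^{-l}\lfloor2^lb\rfloor$. Since $[b_l,b)\subset U_{l,b_l}$, we have $\Phi_{l,b_l}=1_{[0,b)+\mathbb Z}$ outside $U_{l,b_l}$. From $b_{l-1}\le b_l\le b_{l-1}+2^{-l}$ we get $U_{l,b_l}\subset U_{l-1,b_{l-1}}$. For $l\ge1$ let $\psi_{l,b}=\Phi_{l,b_l}-\Phi_{l-1,b_{l-1}}$. Then: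

* $|\psi_{l,b}|\le1$, and its Lipschitz constant is $\le2^l+2^{l-1}\le2^{l+1}$;
* $\psi_{l,b}=0$ outside $U_{l-1,b_{l-1}}$ (both terms equal $1_{[0,b)+\mathbb Z}$ there), a set of measure $\le2^{2-l}$ mod $1$, so $\int_0^1|\psi_{l,b}|\le2^{2-l}$;
* $\psi_{l,b}$ depends on $b$ only through $b_l$, which determines $b_{l-1}$; so for given $l$ there are at most $2^l+1$ such functions.

Also $\Phi_{0,b_0}$ is the constant $b_0\in\{0,1\}$.

**Step 2: the depth.** The aim is to let only light indices take part at fine levels. Put $l_r=\lfloor8\log_2(1/a_r)\rfloor\ge0$, so that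
$$2^{-(l_r+1)/8}<a_r\le2^{-l_r/8}.\tag{5}$$
At level $l$ we shall pay for about $2^l$ functions, a cost of order $l$, but only weights $a_r\le2^{-l/8}$ are present. This is what removes every condition on the size of the $a_r$. With $g_r^\psi(x)=\psi(m_rx)-\int_0^1\psi$, telescoping gives
$$\sum_{l=1}^{l_r}g_r^{\psi_{l,b}}(x)=\Phi_{l_r,b_{l_r}}(m_rx)-b_{l_r},\tag{6}$$
and therefore
$$1_{[0,b)}(y_r)-b=\sum_{l=1}^{l_r}g_r^{\psi_{l,b}}+R_r(b),\qquad|R_r(b)|\le1[y_r\in U_{l_r,b_{l_r}}]+2^{-l_r}.\tag{7}$$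

**Step 3: dyadic martingale differences of one term.** The aim is to see for which digits $s$ the term $r$ matters. For $s\ge1$,
$$E[g_r^\psi|\mathcal F_s]-E[g_r^\psi|\mathcal F_{s-1}]=\varepsilon_s\delta_{r,s},\qquad\delta_{r,s}=\delta_{r,s}^\psi\ \ \mathcal F_{s-1}\text{-measurable},$$
where $\delta_{r,s}$ is half the difference of the averages of $\psi(m_r\cdot)$ over the right and left halves of $I_{s-1}(x)$. Also $E[g_r^\psi|\mathcal F_0]=0$, since $m_r$ is a positive integer.

**Lemma 5.** Let $\psi=\psi_{l,b}$ with $l\ge1$, and $h=\lceil(l-1)/2\rceil=\lfloor l/2\rfloor$. Then: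

* (a) $|\delta_{r,s}|\le2^{4-l+s-r}$ for all $s\ge1$;
* (b) $|\delta_{r,s}|\le\min(1,2^{l+2-(s-r)})$ for all $s\ge1$;
* (c) if $s>r+h$ and $\delta_{r,s}(x)\ne0$, then $m_rI_{r+h}(x)$ meets $U_{l-1,b_{l-1}}$.

*Proof.* (a) For $s\ge0$, $E[g_r^\psi|\mathcal F_s](x)$ is the average of $\psi-\int_0^1\psi$ over the interval $m_rI_s(x)$, whose length is $m_r2^{-s}\ge2^{r-s}$. Full periods contribute $0$ to the integral, and the remaining piece, shorter than one period, contributes at most $2\int_0^1|\psi|\le2^{3-l}$ in absolute value. So $|E[g_r^\psi|\mathcal F_s]|\le2^{3-l+s-r}$. Add the bounds for $s$ and $s-1$.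

(b) $|\delta_{r,s}|$ is at most half the oscillation of $\psi$ on $m_rI_{s-1}(x)$. This oscillation is at most $2$, and at most the Lipschitz constant times the length, $2^{l+1}\cdot m_r2^{1-s}\le2^{l+3+r-s}$.

(c) If $\delta_{r,s}(x)\neq0$, then $\psi$ does not vanish identically on $m_rI_{s-1}(x)$, so this interval meets $U_{l-1,b_{l-1}}$. Since $s-1\ge r+h$, it is contained in $m_rI_{r+h}(x)$. $\square$

So digits up to $r+h$ contribute little because of averaging, digits beyond $r+l$ contribute little because of smoothness, and the digits after $r+h$ contribute at all only if the first $r+h$ digits of $x$ already allow $m_rx$ to be near a jump.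

## 6. Hits near the jumps, before the clock stops

**Definition (hit variable).** For $l\ge0$, $h=\lceil l/2\rceil$ and $\beta\in2^{-l}\mathbb Z\cap[0,1]$ let
$$T_r^{l,\beta}(x)=1\big[\tau_r\ge r+h\ \text{ and }\ m_rI_{r+h}(x)\cap U_{l,\beta}\neq\emptyset\big].$$
It is $\mathcal F_{r+h}$-measurable. For instance, $T_r^{0,\beta}=1$ always, since $h=0$ and $U_{0,\beta}=\mathbb R$. If $m_r=2^r$, $l=4$ and $\beta=\frac12$, then $h=2$ and $2^rI_{r+2}(x)$ is mod $1$ one of the four quarters of $[0,1)$. The set $U_{4,1/2}$ meets only $[0,\frac14)$ and $[\frac12,\frac34)$. So the variable is $1$ when $\tau_r\ge r+2$ and the digit $r+2$ of $x$ is $0$.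

If $r$ is good at $x$ and $y_r\in U_{l,\beta}$, then $T_r^{l,\beta}(x)=1$, because $\tau_r=\infty$ and $m_rx\in m_rI_{r+h}(x)\cap U_{l,\beta}$.

**Lemma 6.** $Q(T_r^{l,\beta}=1|\mathcal F_r)\le\eta_l:=12\cdot2^{-3\lceil l/2\rceil/4}$.

*Proof.* If $h=0$, then $\eta_l=12$ and the claim is trivial. Let $h\ge1$, so $l\ge1$. Given $\mathcal F_r$, the half-open interval $m_rI_r$ is fixed and has length $m_r2^{-r}<2$. It meets at most $3$ integer translates of each of the two closed arcs forming $U_{l,\beta}$: the left endpoints of the translates met lie in a half-open interval of length $<2+2^{-l}\le\frac52$. Each translate is a closed interval of length $2^{-l}\le2^{-h}\le m_r2^{-r-h}$. Hence it meets at most two of the consecutive half-open intervals $m_rK$ of length $m_r2^{-r-h}$, where $K$ runs through the dyadic intervals of length $2^{-r-h}$. So at most $3\cdot2\cdot2=12$ intervals $K\subset I_r$ allow a hit. Apply Lemma 3 with $L=h$ to each. $\square$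

**Lemma 7.** Let $\mathcal R'\subset\mathcal R$, $0\le c_r\le c_{\max}$ for $r\in\mathcal R'$, $c_{\max}>0$. Then for $l\ge0$
$$E_Q\max_\beta\sum_{r\in\mathcal R'}c_rT_r^{l,\beta}\le(l+1)^2c_{\max}+2\eta_l\sum_{r\in\mathcal R'}c_r .$$

*Proof.* Let $h=\lceil l/2\rceil$. If $h=0$, then $\eta_l=12$ and the bound is trivial. Let $h\ge1$. The variable $T_r$ is known at time $r+h$, and its conditional probability is controlled at time $r$. So we split $\mathcal R'$ into residue classes mod $h$: if $r<r'$ are in the same class, then $r+h\le r'$ and $T_r$ is $\mathcal F_{r'}$-measurable. Put $\theta=1/c_{\max}$. Since $e^u-1\le2u$ on $[0,1]$ by convexity, Lemma 6 gives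
$$E_Q[e^{\theta c_rT_r}|\mathcal F_r]\le1+2\theta c_r\eta_l\le e^{2\theta c_r\eta_l}.$$
Conditioning successively, starting with the largest $r$ of a class, we get $E_Q\exp(\theta\sum_{\rm class}c_rT_r^{l,\beta})\le\exp(2\theta\eta_l\sum_{\rm class}c_r)$ for each $\beta$. There are $2^l+1$ values of $\beta$. By Jensen's inequality,
$$E_Q\max_\beta\sum_{\rm class}c_rT_r^{l,\beta}\le\frac1\theta\log\sum_\beta E_Q\exp\Big(\theta\sum_{\rm class}c_rT_r^{l,\beta}\Big)\le c_{\max}\log(2^l+1)+2\eta_l\sum_{\rm class}c_r.$$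
Sum over the $h\le l$ classes and use $\log(2^l+1)\le l+1$. $\square$

## 7. Stopping the martingales, and the error terms

**Step 4: replace $g_r$ by its stopped version.** The aim is that after the clock of $r$ has stopped, the term $r$ no longer takes part. For $\psi=\psi_{l,b}$ put
$$G_r^\psi=\sum_{s\ge1}\varepsilon_s\delta_{r,s}1[s\le\tau_r].$$
By Lemma 5(b) the series converges absolutely, uniformly in $x$.

If $r$ is good at $x$, then $G_r^\psi(x)=\lim_sE[g_r^\psi|\mathcal F_s](x)=g_r^\psi(x)$, since $E[g_r^\psi|\mathcal F_0]=0$ and $\psi$ is continuous. If $r$ is bad at $x$, then $G_r^\psi(x)$ is the average of $g_r^\psi$ over $I_{\tau_r(x)}(x)$. So by (6), $\sum_{l\le l_r}G_r^{\psi_{l,b}}(x)$ is the average of $\Phi_{l_r,b_{l_r}}(m_r\cdot)-b_{l_r}$ over that interval, while $\sum_{l\le l_r}g_r^{\psi_{l,b}}(x)$ is the value of the same function at $x$. As $0\le\Phi\le1$, they differ by at most $1$.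

Put this into (7). For good $r$ the indicator in $R_r(b)$ is at most $T_r^{l_r,b_{l_r}}$; for bad $r$ we bound it by $1$. Hence
$$1_{[0,b)}(y_r)-b=\sum_{l=1}^{l_r}G_r^{\psi_{l,b}}+E_r(b),\qquad|E_r(b)|\le2\cdot1[r\text{ bad}]+2^{-l_r}+T_r^{l_r,b_{l_r}}.\tag{8}$$

**Step 5: the errors are harmless.** The aim is to bound $E_Q\sup_b\sum_ra_r|E_r(b)|$.

*Bad indices.* By Cauchy–Schwarz and $\sum a_r^2=1$, then Jensen and Lemma 2,
$$2E_Q\sum_{r\text{ bad}}a_r\le2E_Q(\#\text{bad})^{1/2}\le2\sqrt{H/c}.$$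

*Discretization.* By (5), $2^{-l_r}\le2a_r^8$, so $\sum a_r2^{-l_r}\le2\sum a_r^9\le2\sum a_r^2=2$.

*Hits.* Group by $l_r=l$. By (5) such indices have $a_r>2^{-(l+1)/8}$, so there are at most $2^{(l+1)/4}$ of them, and $\sum_{l_r=l}a_r\le(\#\{r:l_r=l\})^{1/2}\le2^{(l+1)/8}$. Within a group all $r$ use the same $\beta=b_l$. Lemma 7 with $c_r=a_r$, $c_{\max}=2^{-l/8}$ gives
$$E_Q\sup_b\sum_ra_rT_r^{l_r,b_{l_r}}\le\sum_{l\ge0}\Big[(l+1)^22^{-l/8}+24\cdot2^{-3l/8}2^{(l+1)/8}\Big]=:K_2<\infty.$$

## 8. The stopped martingale at level $l$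

For $l\ge1$ let
$$A_l(b)=\sum_{r:l_r\ge l}a_rG_r^{\psi_{l,b}}=\sum_{s\ge1}\varepsilon_s\Delta_s,\qquad\Delta_s=\Delta_s(l,b)=\sum_{r:l_r\ge l}a_r\delta_{r,s}1[s\le\tau_r].$$
$\Delta_s$ is bounded and $\mathcal F_{s-1}$-measurable, because $\delta_{r,s}$ and $\{s\le\tau_r\}$ are. Since $\mathcal R$ is finite, Lemma 5(b) shows that $\sum_s|\Delta_s|$ converges and is bounded. Let $V=V_l(b)=\sum_s\Delta_s^2$. For given $l$ all this depends on $b$ only through $b_l$, so suprema over $b$ are maxima over at most $2^l+1$ choices.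

**Step 6: $V$ is small in $Q$-mean, uniformly in $b$.** This repairs the failure of Section 4. Let $h=\lfloor l/2\rfloor$ and $T_r=T_r^{l-1,b_{l-1}}$, whose own parameter is $\lceil(l-1)/2\rceil=h$. We claim
$$|\Delta_s|\le\sum_{r:l_r\ge l}a_ru_{s-r}+\sum_{r:l_r\ge l}a_rT_rw_{s-r},\qquad u_k=2^{4-l+k}1[k\le h],\quad w_k=\min(1,2^{l+2-k})1[k>h]\quad(k\in\mathbb Z).$$
For $s\le r+h$ the term $r$ is bounded by Lemma 5(a). Let $s>r+h$, and let the term $r$ be nonzero, that is, $s\le\tau_r$ and $\delta_{r,s}\ne0$. Then $\tau_r\ge r+h$, and Lemma 5(c) says that $m_rI_{r+h}(x)$ meets $U_{l-1,b_{l-1}}$. So $T_r=1$, and Lemma 5(b) bounds the term by $a_rT_rw_{s-r}$. This proves the claim.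

Summing, $\|u\|_1=2^{5-l+h}\le2^{5-l/2}$. In $\|w\|_1$ the indices $h<k\le l+2$ contribute $1$ each and the indices $k>l+2$ contribute $1$ in total, so $\|w\|_1=l+3-h\le l+3$. Fix $x$ and use Young's inequality $\|f*u\|_2\le\|f\|_2\|u\|_1$ on $\mathbb Z$, together with $(p+q)^2\le2p^2+2q^2$, $\sum a_r^2=1$ and $T_r^2=T_r$:
$$V_l(b)\le2^{11-l}+2(l+3)^2\sum_{r:l_r\ge l}a_r^2T_r^{l-1,b_{l-1}}.$$
For $l_r\ge l$ we have $a_r^2\le2^{-l/4}$. Moreover $\lfloor l/2\rfloor\ge(l-1)/2$ gives $\eta_{l-1}=12\cdot2^{-3\lfloor l/2\rfloor/4}\le12\cdot2^{3/8}\cdot2^{-3l/8}\le16\cdot2^{-3l/8}$. Lemma 7 at level $l-1$ with $c_r=a_r^2$, $c_{\max}=2^{-l/4}$ yields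
$$E_Q\max_bV_l(b)\le2^{11-l}+2(l+3)^2\big(l^22^{-l/4}+32\cdot2^{-3l/8}\big)\le v_l:=K_0(l+3)^42^{-l/4}.\tag{9}$$

**Step 7: separate drift and noise.** Under $Q$ the sign $\varepsilon_s$ has conditional mean $\beta_s$. Write $A_l=A'+A''$ with $A'=\sum\beta_s\Delta_s$ and $A''=\sum(\varepsilon_s-\beta_s)\Delta_s$; both series converge absolutely.

*Drift.* By Cauchy–Schwarz and Lemma 1, $|A'|\le(2\sum_sh_s)^{1/2}V^{1/2}$. Cauchy–Schwarz under $E_Q$, Lemma 1 and (9) give
$$E_Q\max_b|A'|\le\sqrt{2Hv_l}.$$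

*Noise.* Hoeffding's lemma says that a centered variable with values in an interval of length $d$ satisfies $Ee^{\lambda X}\le e^{\lambda^2d^2/8}$. Given $\mathcal F_{s-1}$, under $Q$, the variable $\varepsilon_s-\beta_s$ is centered and has values in an interval of length $2$, and $\Delta_s$ is $\mathcal F_{s-1}$-measurable. So $E_Q[e^{\lambda(\varepsilon_s-\beta_s)\Delta_s}|\mathcal F_{s-1}]\le e^{\lambda^2\Delta_s^2/2}$ for $\lambda\in\mathbb R$. Multiplying up,
$$E_Q\exp\Big(\lambda\sum_{s\le S}(\varepsilon_s-\beta_s)\Delta_s-\frac{\lambda^2}2\sum_{s\le S}\Delta_s^2\Big)\le1\qquad\text{for every }S,$$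
and Fatou's lemma gives $E_Q\exp(\pm\lambda A''-\frac{\lambda^2}2V)\le1$. Here $V$ sits inside the expectation, so no pointwise bound on it is needed. With at most $2^l+1$ choices of $b_l$ and two signs, Jensen's inequality gives for $\lambda>0$
$$E_Q\max_b\Big(\lambda|A''|-\frac{\lambda^2}2V\Big)\le\log\big(2(2^l+1)\big)\le l+2.$$
Therefore $E_Q\max_b|A''|\le\frac\lambda2E_Q\max_bV+\frac{l+2}\lambda\le\frac\lambda2v_l+\frac{l+2}\lambda$, and $\lambda=\sqrt{2(l+2)/v_l}$ yields
$$E_Q\max_b|A''|\le\sqrt{2(l+2)v_l}.$$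

**Step 8: add up.** Summing over the levels,
$$\sum_{l\ge1}E_Q\max_b|A_l(b)|\le\sum_{l\ge1}\big(\sqrt{2H}+\sqrt{2(l+2)}\big)\sqrt{K_0}\,(l+3)^22^{-l/8}\le K_1\sqrt{H+1}.$$
Multiply (8) by $a_r$ and sum over $r$. The main terms give $\sum_ra_r\sum_{l\le l_r}G_r^{\psi_{l,b}}=\sum_{l\ge1}A_l(b)$, and Step 5 bounds the rest:
$$E_QD^*\le K_1\sqrt{H+1}+2\sqrt{H/c}+2+K_2\le K_3\sqrt{H+1}.$$
This proves Proposition 4, and by Section 2 also Theorem A. $\square$

## 9. A maximal inequality and Theorem B

We write $(u,w]$ for $\{u+1,\dots,w\}$, $F(J)=B_J^2$, $F(\emptyset)=0$, $F=F((0,N])$ and $M_N=\max_{n\le N}D^*_{\{1,\dots,n\}}$.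

**Step 9: from one $N$ to all $n\le N$.** Borel–Cantelli will be used along a sparse sequence of $N$, so the partial sums in between must be controlled. We claim that with an absolute $\gamma>0$
$$P(M_N\ge t)\le e^4\exp(-\gamma t^2/F)\qquad(t>0).\tag{10}$$

We use three facts. For disjoint $J,J'$ we have $F(J\cup J')\ge F(J)+F(J')$, because $(p+q)^2\ge p^2+q^2$ in every block. Also $D^*_{J\cup J'}\le D^*_J+D^*_{J'}$. Finally, $F(J)\ge1$ if $J\neq\emptyset$.

For a nonempty $J=(u,w]$ let $v\in[u,w)$ be the largest integer with $F((u,v])\le F(J)/2$; the value $v=u$ is allowed, so $v$ exists. Put $J_1=(u,v]$, $J_2=(v+1,w]$ and $\pi(J)=(u,v+1]\subset J$. Then $F(\pi(J))>F(J)/2$: by maximality of $v$ if $v+1<w$, and trivially if $v+1=w$. So superadditivity gives $F(J_2)\le F(J)/2$, and $F(J_1)\le F(J)/2$ by choice. The single index $v+1$, which could carry a large jump of $F$, belongs to neither.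

Let $M(J)=\max_{n\in J}D^*_{(u,n]}$ and $M(\emptyset)=0$. If $n\in J_1$, then $D^*_{(u,n]}\le M(J_1)$. If $n\ge v+1$, then $D^*_{(u,n]}\le D^*_{\pi(J)}+M(J_2)$. Hence
$$M(J)\le D^*_{\pi(J)}+\max(M(J_1),M(J_2)).$$
Iterate from $J=(0,N]$. At depth $k$ there are at most $2^k$ nonempty intervals, each with $F\le2^{-k}F((0,N])$, hence also with $F(\pi(\cdot))\le2^{-k}F$. The process stops because nonempty intervals have $F\ge1$. So $M_N\le\sum_kX_k$, a finite sum, where $X_k$ is the maximum of at most $2^k$ quantities $D^*_\pi$ with $B_\pi^2\le2^{-k}F$.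

Let $w_k=(1-2^{-1/4})2^{-k/4}$, so $\sum_{k\ge0}w_k=1$, and let $\gamma=(1-2^{-1/4})^2/K_3^2$, $z=\gamma t^2/F$. If $M_N\ge t$, then $X_k\ge w_kt$ for some $k$. By Theorem A, $P(D^*_\pi\ge w_kt)\le\exp\big(1-w_k^2t^22^k/(K_3^2F)\big)=e\exp(-z2^{k/2})$, so
$$P(M_N\ge t)\le e\sum_{k\ge0}\exp\big(k\log2-z2^{k/2}\big).$$
If $z\ge4$, then $2^{k/2}\ge1+\frac k2\log2$ shows that the exponent is at most $-z+k\log2\,(1-\frac z2)\le-z-k\log2$. So the right side is at most $2e\cdot e^{-z}\le e^4e^{-z}$. If $z<4$, the right side of (10) exceeds $1$. This proves (10).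

**Step 10: Borel–Cantelli along $\tilde B_N\approx2^i$.** With block counts $p_r$ of total $N$ we have $\sum p_r\le\sum p_r^2\le(\sum p_r)^2$, so $N\le\tilde B_N^2$ and $\tilde B_N\le N$. Also $\tilde B_N$ is nondecreasing, tends to $\infty$, and $\tilde B_1=1$. Let
$$N_i=\max\{N:\tilde B_N\le2^i\},\qquad\kappa^2=8/\gamma,\qquad t_i=\kappa2^i\sqrt{\log i}\quad(i\ge2).$$
By (10) with $F=\tilde B_{N_{i+1}}^2\le4^{i+1}$, $P(M_{N_{i+1}}\ge t_i)\le e^4i^{-\gamma\kappa^2/4}=e^4i^{-2}$. So for almost every $x$ and all large $i$ we have $M_{N_{i+1}}<t_i$. Consider $N$ with $2^i<\tilde B_N\le2^{i+1}$, so that $N\le N_{i+1}$. An interval $[a,b)$ is the difference of $[0,b)$ and $[0,a)$, hence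
$$ND_N(x)\le2D^*_{\{1,\dots,N\}}(x)\le2\kappa2^i\sqrt{\log i}\le2\kappa\tilde B_N\sqrt{\log i}.$$
Since $\log\log N\ge\log\log\tilde B_N\ge\log i+\log\log2$, this gives $\limsup_NND_N/\sqrt{\tilde B_N^2\log\log N}\le K_4:=2\kappa$ almost everywhere.

**Step 11: from $\tilde B_N$ to $B_N$.** The two differ only by the block $r=0$, that is, by the $n_k$ equal to $1$. Let $(n_k)$ be nondecreasing with $B_N>0$ for large $N$. Some $n_k\ge2$, so only finitely many $n_k$, say $d$ of them, equal $1$. Hence $B_N^2\le\tilde B_N^2\le B_N^2+d^2$ and $B_N^2\ge N-d\to\infty$. So $\tilde B_N/B_N\to1$, and the bound holds with $B_N$ and the same $K_4$. This proves Theorem B. Condition (3) was not used, so the statement asked about in Section 2 is true with $C=K_4$. $\square$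

## 10. Repeated powers of two and Theorem C

**Step 12: the sequence satisfies (3).** Here $A_R^2\ge R\to\infty$. Let $N_R=\sum_{r\le R}a_r$. For $N_{R-1}<N\le N_R$ we have $A_{R-1}\le B_N\le A_R$. The hypothesis gives $a_R/A_R\to0$, and $A_{R-1}^2=A_R^2-a_R^2$, so $A_{R-1}\sim A_R\sim B_N$. The function $s\mapsto s/\sqrt{\log\log s}$ is eventually increasing and unbounded. So for given $\epsilon>0$ all but finitely many $a_r$ with $r\le R$ are at most $\epsilon A_r/\sqrt{\log\log A_r}\le\epsilon A_R/\sqrt{\log\log A_R}$, and the finitely many others are bounded. Hence $\max_{r\le R}a_r=o(A_R/\sqrt{\log\log A_R})$. Also $B_N\le N\le B_N^2$, so $\log\log N\sim\log\log A_R$. Since $a_{N,r}\le a_r$ for $r\le R$ and $a_{N,r}=0$ for $r>R$, we get $\max_ra_{N,r}=o(B_N/\sqrt{\log\log N})$, which is (3).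

**Step 13: the lower bound.** By (4), testing the interval $[0,\frac12)$ gives
$$N_RD_{N_R}\ge\frac12\Big|\sum_{r\le R}a_r\varepsilon_{r+1}\Big|,$$
a weighted sum of independent signs. Kolmogorov's law of the iterated logarithm (Math. Ann. 101 (1929)) states: if $X_r$ are independent, centered and bounded, $s_R^2=\sum_{r\le R}EX_r^2\to\infty$ and $|X_R|\le\epsilon_Rs_R/\sqrt{\log\log s_R}$ with constants $\epsilon_R\to0$, then $\limsup_R\sum_{r\le R}X_r/\sqrt{2s_R^2\log\log s_R^2}=1$ almost surely. Take $X_r=a_r\varepsilon_{r+1}$, so $s_R=A_R=B_{N_R}$; the hypothesis on $a_R$ is exactly the condition required. Since $\log\log A_R^2\sim\log\log N_R$,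
$$\limsup_{N\to\infty}\frac{ND_N(x)}{\sqrt{B_N^2\log\log N}}\ge\frac12\sqrt2=\frac1{\sqrt2}\quad\text{for almost all }x.\qquad\square$$
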